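
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Half-graphs in families of $\mu^+$ subsets of $\mu$}


\begin{abstract}
Let $\mathrm{P2}(\lambda,\mu,\alpha)$ say that every family of $\lambda$ subsets of a set of cardinality $\mu$ contains a half-graph of length $\alpha$: points $a_k$ and members $X_k$ of the family, for $k<\alpha$, such that either $a_k\in X_l\Leftrightarrow k<l$ for all $k,l$, or $a_k\in X_l\Leftrightarrow l\le k$ for all $k,l$. We determine, under the Generalized Continuum Hypothesis, when $\mathrm{P2}(\mu^+,\mu,\mathrm{cf}\,\mu)$ holds for infinite $\mu$: it is equivalent to a partition property of the cardinal $\kappa=\mathrm{cf}\,\mu$, which asks that every coloring $c:[\kappa]^2\to 2$ be constant on the pairs $m<i$ with $m\in M$, $i\in I$, for some $M,I\subseteq\kappa$ of size $\kappa$. Hence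 $\mathrm{P2}(\mu^+,\mu,\mathrm{cf}\,\mu)$ fails whenever $\mathrm{cf}\,\mu$ is a successor cardinal, for example for $\mu=\aleph_{\omega_1}$, and it holds when $\mathrm{cf}\,\mu$ is $\omega$ or weakly compact.
\end{abstract}


\section{The question and the answer}

\subsection*{Half-graphs}
Let $A$ be a set and $S$ a family of subsets of $A$. Given points $a_k\in A$ and sets $X_k\in S$ for $k<\alpha$, where $\alpha$ is an ordinal, put
\[
R(k,l)=1\ \text{ if } a_k\in X_l,\qquad R(k,l)=0\ \text{ if } a_k\notin X_l .
\]
For $\varepsilon\in 2=\{0,1\}$ we call $(a_k,X_k)_{k<\alpha}$ an \emph{$\varepsilon$-half-graph of length $\alpha$ in $S$} if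
\begin{equation}\label{eq:half}
R(k,l)=\varepsilon\iff k<l\qquad\text{for all }k,l<\alpha .
\end{equation}
So $a_k\in X_l\Leftrightarrow k<l$ when $\varepsilon=1$, and $a_k\in X_l\Leftrightarrow l\le k$ when $\varepsilon=0$. On the diagonal, $R(k,k)=1-\varepsilon$. Replacing every $X_k$ by its complement exchanges the two kinds. A half-graph is a copy of the linear order $\alpha$ inside the membership relation between points and sets.

\begin{definition}
For cardinals $\lambda,\mu$ and an ordinal $\alpha$, $\mathrm{P2}(\lambda,\mu,\alpha)$ holds if for every set $A$ of cardinality $\mu$, every family $S$ of $\lambda$ subsets of $A$ contains a half-graph of length $\alpha$ (of one of the two kinds).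
\end{definition}

A cardinal in the third place stands for its initial ordinal. If we restrict a half-graph to a set of indices and re-index in increasing order, we get a half-graph of the same kind. We call this \emph{thinning}. In particular, $\mathrm{P2}(\lambda,\mu,\alpha)$ implies $\mathrm{P2}(\lambda,\mu,\alpha')$ for $\alpha'<\alpha$.

With only $\mu$ sets on $\mu$ points no long half-graph need appear. The family of all singletons contains no half-graph of length $3$, because either kind would require two equal sets, $X_1=X_2=\{a_0\}$ or $X_0=X_1=\{a_1\}$, to be separated by a point. The first interesting value is $\lambda=\mu^+$, and then the question is how long a half-graph must appear. Two results quoted in \cite{S}, under the Generalized Continuum Hypothesis (GCH), bring the answer close to the cofinality of $\mu$: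
\begin{itemize}
\item if $\mu$ is singular and $\chi$ is a cardinal with $\chi<\mathrm{cf}\,\mu$, then $\mathrm{P2}(\mu^+,\mu,\chi)$ holds;
\item if $\lambda=\mu^{\chi}>\sum_{\theta<\chi}\mu^{\theta}=\mu_0$, then $\mathrm{P2}(\lambda,\mu_0,\chi+2)$ fails (ordinal addition).
\end{itemize}
Under GCH, $\mu^{\mathrm{cf}\,\mu}=\mu^+$ and $\sum_{\theta<\mathrm{cf}\,\mu}\mu^\theta=\mu$, so the second result refutes $\mathrm{P2}(\mu^+,\mu,\mathrm{cf}\,\mu+2)$. Among cardinal lengths, for singular $\mu$, only $\mathrm{cf}\,\mu$ itself remains, and this is a question posed in \cite{S}: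

\begin{quote}
\emph{If $\aleph_\alpha$ is singular and $\aleph_\beta$ is its cofinality, does $\mathrm{P2}(\aleph_{\alpha+1},\aleph_\alpha,\aleph_\beta)$ hold?}
\end{quote}

Since half-graphs of all cardinal lengths $\chi<\mathrm{cf}\,\mu$ exist, one might hope to assemble one of length $\mathrm{cf}\,\mu$. When $\mathrm{cf}\,\mu=\omega$ a half-graph of this length does exist, by Ramsey's theorem. In the first uncountable case the hope fails: $\mathrm{P2}(\aleph_{\omega_1+1},\aleph_{\omega_1},\aleph_1)$ is false. The answer depends on $\mu$ only through a Ramsey-type property of the cardinal $\mathrm{cf}\,\mu$.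

\subsection*{The criterion}
For $c:[\kappa]^2\to2$ and $m<i<\kappa$ write $c(m,i)$ for $c(\{m,i\})$.

\begin{definition}
Let $\kappa$ be an infinite regular cardinal. A \emph{homogeneous pair of color $\delta$} for $c:[\kappa]^2\to 2$ is a pair of sets $M,I\subseteq\kappa$ with $|M|=|I|=\kappa$ such that
\[
c(m,i)=\delta\quad\text{whenever } m\in M,\ i\in I,\ m<i .
\]
The property $H(\kappa)$ says that every $c:[\kappa]^2\to2$ has a homogeneous pair (of some color $\delta\in 2$).
\end{definition}

\begin{theorem}[GCH]\label{thm:main}
Let $\mu$ be an infinite cardinal and $\kappa=\mathrm{cf}\,\mu$. Then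
\[
\mathrm{P2}(\mu^+,\mu,\kappa)\iff \mathrm{P2}(\mu^+,\mu,\kappa+1)\iff H(\kappa).
\]
\end{theorem}

We use the arrow notation $\kappa\to(\gamma)^2_2$: every $c:[\kappa]^2\to2$ is constant on $[Y]^2$ for some $Y\subseteq\kappa$ of order type $\gamma$. An uncountable cardinal $\kappa$ is weakly compact if $\kappa\to(\kappa)^2_2$, and strongly inaccessible if it is regular and $2^\theta<\kappa$ for all $\theta<\kappa$.

\begin{corollary}[GCH]\label{cor:main}
Let $\mu$ be singular and $\kappa=\mathrm{cf}\,\mu$.
\begin{enumerate}
\item If $\kappa=\omega$ or $\kappa$ is weakly compact, then $\mathrm{P2}(\mu^+,\mu,\kappa+1)$ holds, and hence so does $\mathrm{P2}(\mu^+,\mu,\kappa)$. Here $\kappa+1$ is optimal: $\mathrm{P2}(\mu^+,\mu,\kappa+2)$ fails.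
\item If $\kappa$ is a successor cardinal, then $\mathrm{P2}(\mu^+,\mu,\kappa)$ fails. \textup{(}By the first quoted result, $\mathrm{P2}(\mu^+,\mu,\chi)$ holds for each cardinal $\chi<\kappa$.\textup{)}
\item If there are no strongly inaccessible cardinals, then $\mathrm{P2}(\mu^+,\mu,\kappa)$ holds if and only if $\kappa=\omega$.
\item If $V=L$, then $\mathrm{P2}(\mu^+,\mu,\kappa)$ holds if and only if $\kappa$ is $\omega$ or weakly compact.
\item If $\kappa=\omega_1$, then for every ordinal $\alpha$, $\mathrm{P2}(\mu^+,\mu,\alpha)$ holds if and only if $\alpha<\omega_1$.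
\end{enumerate}
\end{corollary}

So, under GCH, the answer to the question is no for every singular $\aleph_\alpha$ whose cofinality is a successor cardinal, and in all cases $\mathrm{P2}(\aleph_{\alpha+1},\aleph_\alpha,\aleph_\beta)$ with $\aleph_\beta=\mathrm{cf}\,\aleph_\alpha$ is equivalent to $H(\aleph_\beta)$. We do not determine whether, without $V=L$, a strongly inaccessible $\kappa$ with $H(\kappa)$ must be weakly compact.

Theorem~\ref{thm:main} combines two theorems of ZFC: Theorem~\ref{thm:A} turns a coloring without a homogeneous pair into a family without half-graphs of length $\kappa$, and Theorem~\ref{thm:B} finds, under suitable cardinal arithmetic, half-graphs of length $\kappa+1$ from $H(\kappa)$. Section~\ref{sec:combs} shows, on the family of branches of a tree, where $H(\kappa)$ comes from. Section~\ref{sec:H} discusses $H(\kappa)$, Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems, and Section~\ref{sec:main} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:main}.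

\section{Branches, combs, and a coloring}\label{sec:combs}

Throughout, $\kappa$ is an infinite regular cardinal and $\mu\ge2$ a cardinal. Ordinals are von Neumann ordinals. For sequences $s,t$ of length at most $\kappa$, $s\subseteq t$ means that $s$ is an initial segment of $t$, $s\wedge t$ is the longest common initial segment of $s$ and $t$, and $\Delta(s,t)$ is the length of $s\wedge t$. Thus if $s$ and $t$ are incomparable (neither is an initial segment of the other), $\Delta(s,t)$ is the least place where they differ; if they are comparable, it is the smaller of the two lengths.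

\subsection*{The branch family}
The tree ${}^{<\kappa}\mu=\bigcup_{i<\kappa}{}^i\mu$ has $\sum_{i<\kappa}\mu^{|i|}$ nodes and $\mu^\kappa$ branches of length $\kappa$. When the second number is larger than the first, the branches form a natural family with more sets than points.

\begin{proposition}\label{prop:branches}
For $\eta\in{}^\kappa\mu$ let $B_\eta=\{\eta{\restriction}i:i<\kappa\}$. The family $\{B_\eta:\eta\in{}^\kappa\mu\}$ contains no $0$-half-graph of length $\kappa$ and no $1$-half-graph of length $\kappa+2$. Hence $\mathrm{P2}(\mu^\kappa,\mu_0,\kappa+2)$ fails for $\mu_0=\sum_{i<\kappa}\mu^{|i|}$.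
\end{proposition}

\begin{proof}
The points of a half-graph are distinct: for $k<l$ exactly one of $a_k\in X_l$, $a_l\in X_l$ holds. Also, $\kappa$ distinct nodes on one branch have unbounded lengths, so two branches with $\kappa$ nodes in common are equal.

In a $0$-half-graph of length $\kappa$, the branches $X_0$ and $X_1$ both contain all $a_k$ with $1\le k<\kappa$, so $X_0=X_1$; but $a_0\in X_0\setminus X_1$. In a $1$-half-graph of length $\kappa+2$, the branches $X_\kappa$ and $X_{\kappa+1}$ both contain all $a_k$ with $k<\kappa$, so $X_\kappa=X_{\kappa+1}$; but $a_\kappa\in X_{\kappa+1}\setminus X_\kappa$.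
\end{proof}

The branch family does contain a $1$-half-graph of length $\kappa$. Call sequences $(m_k)_{k<\alpha}$, $(i_k)_{k<\alpha}$ of ordinals below $\kappa$ \emph{interlaced} if
\[
m_k\le i_k\ \text{ for all }k<\alpha\qquad\text{and}\qquad i_k<m_l\ \text{ for all }k<l<\alpha .
\]
Both sequences are then strictly increasing. Given interlaced sequences of length $\kappa$, let $\sigma\in{}^\kappa\mu$ be constantly $0$, let $\nu_k=\sigma{\restriction}(i_k+1)$, and let $\eta_l\in{}^\kappa\mu$ have value $1$ at $m_l$ and $0$ elsewhere (Figure~\ref{fig:comb}). Then $\nu_k\in B_{\eta_l}$ if and only if $k<l$. We call this configuration a \emph{comb}.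

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[thick,->] (0,0)--(0,5.6) node[above]{$\sigma$};
\foreach \y/\j in {0.7/0,2.3/1,3.9/2}{
  \draw (0,\y)--(2.4,\y+1.0) node[right]{$\eta_{\j}$};
  \node[left] at (-0.1,\y) {\small level $m_{\j}$};
  \fill (0,\y+0.8) circle (2.2pt);
  \node[left] at (-0.1,\y+0.8) {$\nu_{\j}$};
}
\end{tikzpicture}
\caption{A comb. The vertical line is the branch $\sigma$. The branch $\eta_l$ leaves $\sigma$ at level $m_l$, and the node $\nu_k$ is the initial segment of $\sigma$ of length $i_k+1$, where $m_0\le i_0<m_1\le i_1<\cdots$. For $k<l$ the node $\nu_k$ lies on $\eta_l$. For $l\le k$ it does not: $\eta_l$ and $\nu_k$ split at level $m_l$.}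
\label{fig:comb}
\end{figure}

\subsection*{Coloring the nodes off the branch}
To destroy the combs we change the sets $B_\eta$ at nodes \emph{off} the branch $\eta$. For such a node $\nu$, of length $i+1$ say, two ordinals are at hand: the level $\Delta(\nu,\eta)$ at which $\nu$ splits from $\eta$, and $i$. We let a coloring of pairs decide. A label $e\in2$ is added to each node, only to keep the sets distinct.

\begin{definition}\label{def:X}
Let $c:[\kappa]^2\to2$ and put $c(i,i)=0$ for $i<\kappa$. Let
\[
A=\{(\nu,e):\nu\in{}^{i+1}\mu\text{ for some }i<\kappa,\ e\in2\}.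
\]
For $\eta\in{}^\kappa\mu$ let $X_\eta=X^c_\eta\subseteq A$ be defined as follows: for $\nu\in{}^{i+1}\mu$ and $e\in2$,
\[
(\nu,e)\in X_\eta\iff
\begin{cases}
e=0, & \text{if }\nu\subset\eta,\\
c(\Delta(\nu,\eta),i)=1, & \text{if }\nu\not\subset\eta .
\end{cases}
\]
\end{definition}

In the second case $\Delta(\nu,\eta)\le i$, so the definition makes sense. If $c$ is constantly $0$, then $X_\eta=\{(\nu,0):\nu\subset\eta,\ \nu\text{ of successor length}\}$, which is essentially the branch family again. The effect on combs is the following.

\begin{lemma}\label{lem:comb}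
Let $\nu_k,\eta_l$ be a comb given by interlaced sequences $(m_k)_{k<\kappa},(i_k)_{k<\kappa}$, and let $a_k=(\nu_k,e)$, $X_l=X_{\eta_l}$. Then $R(k,l)=1-e$ for $k<l$, and $R(k,l)=c(m_l,i_k)$ for $l\le k$. In particular, if $c(m_l,i_k)=\delta$ for all $l\le k<\kappa$ and $e=\delta$, this is a $(1-\delta)$-half-graph.
\end{lemma}

\begin{proof}
If $k<l$, then $i_k+1\le m_l$, so $\nu_k\subset\eta_l$. If $l\le k$, then $m_l\le m_k\le i_k$, so $\nu_k$ and $\eta_l$ agree below $m_l$ and have the values $0$ and $1$ at $m_l$; thus $\Delta(\nu_k,\eta_l)=m_l$.
\end{proof}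

\begin{example}[$\kappa=\omega_1$ under CH]\label{ex:omega1}
Suppose $2^{\aleph_0}=\aleph_1$. There is a coloring $c:[\omega_1]^2\to2$ such that for every countably infinite $Q\subseteq\omega_1$ and all sufficiently large $i<\omega_1$, $c(\cdot,i)$ takes both values on $Q$. Indeed, there are only $\aleph_1$ such sets $Q$; at stage $i$ only countably many of them have to be split, and one takes two fresh points from each in turn. (This is carried out, for general $\kappa$, in the proof of Proposition~\ref{prop:H}(ii).)

With this $c$, no comb gives a half-graph of length $\omega_1$. Consider $Q=\{m_l:l<\omega\}$ and choose $k\ge\omega$ so large that $c(\cdot,i_k)$ takes both values on $Q$. By Lemma~\ref{lem:comb} the row $R(k,\cdot)$ takes both values on $\{l:l<\omega\}$. But in an $\varepsilon$-half-graph it is constantly $1-\varepsilon$ there, because $l<\omega\le k$.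
\end{example}

By Lemma~\ref{lem:comb}, a comb with label $e$ is a half-graph exactly when $c(m_l,i_k)=e$ for all $l\le k$. We shall see in Lemma~\ref{lem:interlaced} that such a comb exists, for some $e$, precisely when $c$ has a homogeneous pair. So a coloring without homogeneous pairs destroys all combs. The substance of Theorem~\ref{thm:A} is that half-graphs of length $\kappa$ in this family, however irregularly their nodes and branches lie in the tree, always produce interlaced sequences on which $c$ is constant in this way.

\section{The property $H(\kappa)$}\label{sec:H}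

We first put homogeneous pairs in the form in which they are met and used. Condition (c) below is the weak form that the proof of Theorem~\ref{thm:A} delivers, and (b) is the strong form that Theorem~\ref{thm:B} needs.

\begin{lemma}\label{lem:interlaced}
For $c:[\kappa]^2\to2$ and $\delta\in2$ the following are equivalent:
\begin{enumerate}
\item[(a)] $c$ has a homogeneous pair of color $\delta$;
\item[(b)] there are interlaced sequences $(m_k)_{k<\kappa},(i_k)_{k<\kappa}$ with $m_k<i_k$ for all $k$ and $c(m_l,i_k)=\delta$ for all $l\le k<\kappa$;
\item[(c)] there are interlaced sequences $(m_k)_{k<\kappa},(i_k)_{k<\kappa}$ with $c(m_l,i_k)=\delta$ for all $l<k<\kappa$.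
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b): Let $(M,I)$ be the pair. If $m_\zeta,i_\zeta$ are chosen for all $\zeta<\xi$, then $\sup_{\zeta<\xi}i_\zeta<\kappa$ because $\kappa$ is regular. Choose $m_\xi\in M$ above this supremum and $i_\xi\in I$ above $m_\xi$. For $l\le k$ we have $m_l<i_k$, so $c(m_l,i_k)=\delta$.

(b)$\Rightarrow$(c) is immediate.

(c)$\Rightarrow$(a): Let $M=\{m_l:l\text{ even}\}$ and $I=\{i_k:k\text{ odd}\}$, where an ordinal is even or odd according to its finite part. Both sequences are strictly increasing, so $|M|=|I|=\kappa$. Suppose $m_l<i_k$ with $l$ even and $k$ odd. Then $l\ne k$, and $k<l$ is impossible because it gives $i_k<m_l$. So $l<k$ and $c(m_l,i_k)=\delta$.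
\end{proof}

For part (iii) of the next proposition we recall that a \emph{$\kappa$-Suslin tree} is a tree of height $\kappa$ with no chain and no antichain of cardinality $\kappa$. Here an antichain is a set of pairwise incomparable nodes.

\begin{proposition}\label{prop:H}
\begin{enumerate}
\item[(i)] $H(\omega)$ holds, and $H(\kappa)$ holds if $\kappa$ is weakly compact.
\item[(ii)] If $\kappa=\theta^+=2^\theta$ with $\theta$ infinite, then $H(\kappa)$ fails.
\item[(iii)] If $\kappa$ is regular uncountable and there is a $\kappa$-Suslin tree, then $H(\kappa)$ fails.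
\end{enumerate}
\end{proposition}

In (ii) and (iii) we produce a coloring $c$ such that for every $M\subseteq\kappa$ with $|M|=\kappa$,
\begin{equation}\label{eq:split}
c(\cdot,i)\text{ is not constant on }M\cap i\quad\text{for all sufficiently large }i<\kappa .
\end{equation}
Such a $c$ has no homogeneous pair: if $(M,I)$ were one, then $c(\cdot,i)$ would be constant on $M\cap i$ for every $i\in I$, and $I$ is unbounded.

\begin{proof}
(i) Ramsey's theorem says $\omega\to(\omega)^2_2$, and $\kappa\to(\kappa)^2_2$ for weakly compact $\kappa$. If $Y$ is a homogeneous set of size $\kappa$ for $c$, then $(Y,Y)$ is a homogeneous pair.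

(ii) The number of subsets of $\kappa$ of size $\theta$ is $\kappa^\theta=(2^\theta)^\theta=2^\theta=\kappa$; enumerate them without repetition as $\{M_\xi:\xi<\kappa\}$. Let $\theta\le i<\kappa$. There are at most $\theta$ indices $\xi<i$ with $M_\xi\subseteq i$. Treat them in a recursion of length at most $\theta$, choosing two points $p_\xi,q_\xi\in M_\xi$ so that all chosen points are distinct. This is possible because at each stage fewer than $\theta$ points have been used, while $|M_\xi|=\theta$. Put $c(p_\xi,i)=0$ and $c(q_\xi,i)=1$ for these $\xi$, and $c(m,i)=0$ for all other $m<i$. For $i<\theta$ let $c(m,i)=0$ for all $m<i$.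

Given $M\subseteq\kappa$ with $|M|=\kappa$, choose $\xi$ with $M_\xi\subseteq M$. By regularity $\sup M_\xi<\kappa$. If $i>\max(\xi,\theta,\sup M_\xi)$, then $c(\cdot,i)$ takes both values on $M_\xi\subseteq M\cap i$. So \eqref{eq:split} holds.

(iii) The idea is to read colors along nodes of the tree; that every large antichain is ruled out forces every high node to see both colors at levels in $M$. Let $T$ be a $\kappa$-Suslin tree. \emph{We may assume that every node has extensions on every higher level and at least two immediate successors.} To arrange this, note first that levels are antichains, so they have fewer than $\kappa$ nodes, and by regularity the same is true for the union of fewer than $\kappa$ levels. Keep only the nodes with $\kappa$ extensions. The set $T'$ of these is closed downwards. It is not empty, since $|T|=\kappa$ and there are fewer than $\kappa$ roots. If $t\in T'$ and $\beta<\kappa$ is a level above that of $t$, then $t$ has $\kappa$ extensions on levels $\ge\beta$. Each of these extends or equals one of fewer than $\kappa$ nodes of level $\beta$ above $t$, so by regularity one such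 node is in $T'$. Next, each $t\in T'$ has two incomparable extensions in $T'$, as otherwise its extensions in $T'$ would form a chain of size $\kappa$. These can be extended to any common higher level, where they give distinct nodes. Each level has fewer than $\kappa$ nodes, so for every $\beta<\kappa$ there is $f(\beta)$ with $\beta<f(\beta)<\kappa$ such that every node of $T'$ on level $\beta$ has two distinct extensions in $T'$ on level $f(\beta)$. Choose a strictly increasing sequence $(\beta_\xi)_{\xi<\kappa}$ with $\beta_{\xi+1}\ge f(\beta_\xi)$, and restrict $T'$ to the levels $\beta_\xi$. The result is a $\kappa$-Suslin tree with both properties, whose $\xi$th level is the old level $\beta_\xi$ of $T'$. We call it $T$ again.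

Write $T_m$ for the $m$th level, and for a node $s$ let $s{\restriction}j$ be the node of level $j$ below or equal to $s$. For $m<\kappa$ choose $h_m:T_{m+1}\to2$ which takes both values on the immediate successors of each $u\in T_m$. Choose $s_i\in T_i$ for each $i<\kappa$, and define
\[
c(m,i)=h_m\bigl(s_i{\restriction}(m+1)\bigr)\qquad(m<i<\kappa).
\]

Let $M\subseteq\kappa$ with $|M|=\kappa$, and let $D$ be the set of nodes $t$ such that the values $h_m(t{\restriction}(m+1))$, for $m\in M$ below the level of $t$, include both $0$ and $1$. Clearly $D$ is closed upwards. Every $t\in T$ has an extension in $D$: extend $t$ to a level $m\in M$, pass to an immediate successor with $h_m=0$, extend to a higher level $m'\in M$, and pass to an immediate successor with $h_{m'}=1$. Let $Z$ be maximal among the antichains contained in $D$. Then every $s\in T$ is comparable with a member of $Z$. To see this, let $t\in D$ extend $s$. Then $t$ is comparable with some $z\in Z$. If $z\le t$, then $z$ and $s$ are both below or equal to $t$ and hence comparable; if $t\le z$, then $s\le z$. Since $|Z|<\kappa$, there is $\delta<\kappa$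 such that all members of $Z$ have level at most $\delta$. A node of level greater than $\delta$ therefore extends a member of $Z$, and so lies in $D$. In particular $s_i\in D$ for all $i>\delta$, which is \eqref{eq:split}.
\end{proof}

\section{Families without half-graphs of length $\kappa$}\label{sec:A}

\begin{theorem}\label{thm:A}
Let $\kappa$ be an infinite regular cardinal for which $H(\kappa)$ fails. Let $\mu\ge2$ be a cardinal and $\mu_0=\sum_{i<\kappa}\mu^{|i|}$. Then $\mathrm{P2}(\lambda,\mu_0,\kappa)$ fails for every $\lambda\le\mu^\kappa$.
\end{theorem}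

The witness is the family of Definition~\ref{def:X}. The main point is the following proposition, in which $c$ is arbitrary.

\begin{proposition}\label{prop:nohalf}
Let $c:[\kappa]^2\to2$. If the family $\{X^c_\eta:\eta\in{}^\kappa\mu\}$ contains a half-graph of length $\kappa$, then $c$ has a homogeneous pair.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:nohalf}]
Let $c$ have no homogeneous pair, and let $A$ and $X_\eta=X^c_\eta$ be as in Definition~\ref{def:X}. We have $|A|=2\cdot\sum_{i<\kappa}\mu^{|i+1|}=\mu_0$: the cardinal $\mu_0$ is infinite, the terms $\mu^{|i+1|}$ are among those of the sum $\mu_0$, and $\mu^{|i+1|}\ge\mu^{|i|}$ for each $i$.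

The sets $X_\eta$ are distinct. Let $\eta\ne\eta'$, $i=\Delta(\eta,\eta')$ and $\nu=\eta{\restriction}(i+1)$. As $\nu\subset\eta$, exactly one of $(\nu,0),(\nu,1)$ is in $X_\eta$. As $\nu\not\subset\eta'$, both or neither are in $X_{\eta'}$. So there are $\mu^\kappa$ sets $X_\eta$, and by Proposition~\ref{prop:nohalf} any $\lambda$ of them form a family that refutes $\mathrm{P2}(\lambda,\mu_0,\kappa)$.
\end{proof}

By Lemmas~\ref{lem:comb} and~\ref{lem:interlaced} the converse of Proposition~\ref{prop:nohalf} also holds: if $c$ has a homogeneous pair, some comb is a half-graph of length $\kappa$. The rest of this section proves the proposition.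

\subsection*{Setting}
Write $X_\eta$ for $X^c_\eta$. Let $(a_k,X_k)_{k<\kappa}$ be an $\varepsilon$-half-graph with $a_k=(\nu_k,e_k)$, $\nu_k\in{}^{i_k+1}\mu$ and $X_k=X_{\eta_k}$. We shall thin it several times, always to $\kappa$ many indices. First thin so that $e_k=e$ is constant. By Definition~\ref{def:X},
\begin{equation}\label{eq:R}
R(k,l)=
\begin{cases}
1-e, & \text{if }\nu_k\subset\eta_l,\\
c(\Delta(\nu_k,\eta_l),i_k), & \text{if }\nu_k\not\subset\eta_l .
\end{cases}
\end{equation}

A priori the nodes $\nu_k$ and branches $\eta_l$ are scattered over the tree. We organize them by the nodes at which $\nu_k$ and $\eta_k$ part: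
\[
\sigma_k=\nu_k\wedge\eta_k,\qquad m_k=\Delta(\nu_k,\eta_k)\le i_k+1,
\]
so $\sigma_k$ has length $m_k$. We call the $\sigma_k$ \emph{meeting nodes}. Because $\sigma_k$ is an initial segment of both $\nu_k$ and $\eta_k$, the place where two incomparable meeting nodes $\sigma_k,\sigma_l$ split is also the place where $\nu_k$ splits from $\eta_l$, and $\nu_l$ from $\eta_k$. The half-graph condition makes $R(k,l)$ and $R(l,k)$ different, so $c$ gives opposite colors at this place. This first forces the meeting nodes to converge, and then forces the half-graph to produce interlaced sequences along the limit branch.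

\subsection*{Step 1: incomparable meeting nodes}
\emph{If $k<l$, $\sigma_k$ and $\sigma_l$ are incomparable, and $d=\Delta(\sigma_k,\sigma_l)$, then}
\begin{equation}\label{eq:incomp}
c(d,i_k)=\varepsilon\quad\text{and}\quad c(d,i_l)=1-\varepsilon .
\end{equation}
Since $\nu_k,\eta_k$ extend $\sigma_k$ and $\nu_l,\eta_l$ extend $\sigma_l$, we have $\Delta(\nu_k,\eta_l)=\Delta(\nu_l,\eta_k)=d$. Also $d<m_k\le i_k+1$ gives $d\le i_k$, and likewise $d\le i_l$; so $\nu_k\not\subset\eta_l$ and $\nu_l\not\subset\eta_k$. Now \eqref{eq:R} gives $c(d,i_k)=R(k,l)=\varepsilon$ and $c(d,i_l)=R(l,k)=1-\varepsilon$.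

\subsection*{Step 2: the meeting nodes converge}
Say that a statement holds for \emph{almost all} $k$ if it holds for all but fewer than $\kappa$ many $k<\kappa$. As $\kappa$ is regular, the conjunction of fewer than $\kappa$ statements that hold for almost all $k$ holds for almost all $k$. Statements of this kind survive thinning.

\emph{If $d<\kappa$ and $m_k\ge d$ for almost all $k$, then there is a unique $\tau_d\in{}^d\mu$ with $\tau_d\subseteq\sigma_k$ for almost all $k$. For $d'<d$ we have $\tau_{d'}\subseteq\tau_d$.}

Uniqueness and coherence hold because two such sequences are initial segments of a common $\sigma_k$. Existence is proved by induction on $d$. For $d=0$ take the empty sequence. If $d$ is a limit, then for almost all $k$ all $\tau_{d'}$ with $d'<d$ are initial segments of $\sigma_k$, by regularity, and $\tau_d=\bigcup_{d'<d}\tau_{d'}$ is as required.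

For the successor step suppose $m_k\ge d+1$ for almost all $k$. Then almost all $k$ belong to
\[
K=\{k:\tau_d\subseteq\sigma_k,\ m_k>d\}.
\]
We show that $\sigma_k(d)$ is the same for almost all $k\in K$. If $k<l$ are in $K$ and $\sigma_k(d)\ne\sigma_l(d)$, then $\Delta(\sigma_k,\sigma_l)=d$, and \eqref{eq:incomp} gives $c(d,i_k)=\varepsilon$ and $c(d,i_l)=1-\varepsilon$. If there is such a pair $k<l$, fix one. Then every $k'>l$ in $K$ has $\sigma_{k'}(d)=\sigma_l(d)$, since otherwise the pair $l<k'$ would give $c(d,i_l)=\varepsilon$. If there is no such pair, $\sigma_k(d)$ is constant on $K$. In either case some value $y$ is taken for almost all $k\in K$, and $\tau_{d+1}$ is $\tau_d$ followed by $y$.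

\medskip
A function from $\kappa$ to $\kappa$ is constant or strictly increasing on some set of size $\kappa$: if no value is taken $\kappa$ times, then, by regularity, only fewer than $\kappa$ arguments have a value below a given bound, and a strictly increasing restriction can be chosen recursively. So we may thin until $(m_k)_{k<\kappa}$ is constant or strictly increasing.

\subsection*{Step 3: $m_k$ is not constant}
Suppose $m_k=m$ for all $k$. By Step 2 with $d=m$, $\sigma_k=\tau_m$ for almost all $k$; thin so that $\sigma_k=\sigma$ for all $k$.

If $m=i_k+1$ for some $k$, then $\nu_k=\sigma$ is an initial segment of both $\eta_k$ and $\eta_{k+1}$, so $R(k,k)=1-e=R(k,k+1)$, contradicting \eqref{eq:half}. Hence $m\le i_k$ for all $k$, so $x_k=\nu_k(m)$ and $y_k=\eta_k(m)$ are defined and $x_k\ne y_k$. By \eqref{eq:R}, $c(m,i_k)=R(k,k)=1-\varepsilon$. If $x_k\ne y_l$, then $\Delta(\nu_k,\eta_l)=m$ and $R(k,l)=c(m,i_k)=1-\varepsilon$, so $k<l$ is false. Therefore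
\[
x_k=y_l\qquad\text{whenever }k<l .
\]
This gives $x_1=y_2=x_0=y_1$, contradicting $x_1\ne y_1$.

\subsection*{Step 4: $m_k$ strictly increasing}
Since $(m_k)$ is unbounded in $\kappa$, we may thin so that $i_k+1<m_l$ for $k<l$. For each $d<\kappa$, $m_k\ge d$ for almost all $k$, so Step 2 gives $\tau_d$ for all $d<\kappa$. Let $\sigma=\bigcup_{d<\kappa}\tau_d\in{}^\kappa\mu$ be the limit branch. Either $\kappa$ many of the nodes $\sigma_k$ lie on $\sigma$, or $\kappa$ many do not. We treat the two cases separately; in each we find interlaced sequences as in Lemma~\ref{lem:interlaced}(c).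

\smallskip
\emph{Case 1: $\sigma_k\subset\sigma$ for $\kappa$ many $k$.} Thin to these. We show that the half-graph behaves like a comb along $\sigma$. For $k<l$ we have $\sigma_k\subset\sigma_l\subset\eta_l$.

If $m_k=i_k+1$ for some $k$, then $\nu_k=\sigma_k$ is an initial segment of $\eta_k$ and of $\eta_{k+1}$, so $R(k,k)=R(k,k+1)$, contradicting \eqref{eq:half}. Hence $m_k\le i_k$, and $\nu_k(m_k)\ne\eta_k(m_k)$, for all $k$. In particular
\begin{equation}\label{eq:diag}
R(k,k)=c(m_k,i_k)\qquad\text{and}\qquad m_k\le i_k<m_l\ \text{ for }k<l .
\end{equation}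

Next, $\nu_k$ follows $\sigma$ at level $m_k$. To see this, let $l>k$. As $m_l>m_k$, $\eta_l$ agrees with $\sigma$ up to and including $m_k$. If $\nu_k(m_k)\ne\sigma(m_k)$, then $\Delta(\nu_k,\eta_l)=m_k$, so $R(k,l)=c(m_k,i_k)=R(k,k)$, contradicting \eqref{eq:half}. So
\[
\nu_k(m_k)=\sigma(m_k)\ne\eta_k(m_k)\qquad\text{for all }k ;
\]
in particular, $\eta_k$ leaves $\sigma$ exactly at level $m_k$.

Finally let $l<k$. Then $\nu_k$ extends $\sigma{\restriction}m_k$, with $m_k>m_l$, and $\eta_l$ leaves $\sigma$ at $m_l$. Hence $\Delta(\nu_k,\eta_l)=m_l\le i_k$ and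
\[
c(m_l,i_k)=R(k,l)=1-\varepsilon\qquad(l<k<\kappa).
\]
By \eqref{eq:diag} the sequences $(m_k),(i_k)$ are interlaced, so Lemma~\ref{lem:interlaced} gives a homogeneous pair of color $1-\varepsilon$.

\smallskip
\emph{Case 2: $\sigma_k\not\subset\sigma$ for $\kappa$ many $k$.} Thin to these. Now the nodes $\sigma_k$ themselves leave $\sigma$, and Step 1 provides the information. Let $d_k=\Delta(\sigma_k,\sigma)$. Then $d_k<m_k\le i_k+1$, so $d_k\le i_k$. For each $d<\kappa$ almost all $k$ satisfy $\tau_d\subseteq\sigma_k$, that is, $d_k\ge d$. So we may thin so that $i_k<d_l$ for $k<l$. The sequences $(d_k),(i_k)$ are then interlaced.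

Let $k<l$. As $d_k<d_l$, $\sigma_l$ agrees with $\sigma$ up to and including level $d_k$, where $\sigma_k$ leaves $\sigma$. So $\sigma_k,\sigma_l$ are incomparable with $\Delta(\sigma_k,\sigma_l)=d_k$, and \eqref{eq:incomp} gives $c(d_k,i_l)=1-\varepsilon$. Again Lemma~\ref{lem:interlaced} gives a homogeneous pair of color $1-\varepsilon$. This proves Proposition~\ref{prop:nohalf}, and with it Theorem~\ref{thm:A}. \qed

\begin{remark}
In Case 2, \eqref{eq:incomp} also gives $c(d_k,i_k)=\varepsilon$, the opposite color on the diagonal. This is why the separation into even and odd indices in Lemma~\ref{lem:interlaced} is needed.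
\end{remark}

\section{Half-graphs of length $\kappa+1$}\label{sec:B}

\begin{theorem}\label{thm:B}
Let $\kappa$ be an infinite regular cardinal with $H(\kappa)$, and let $\mu$ be an infinite cardinal with
\begin{equation}\label{eq:hyp}
\kappa\le\mu,\qquad \mu^\theta\le\mu\quad\text{and}\quad 2^{2^\theta}\le\mu\qquad\text{for all cardinals }\theta<\kappa .
\end{equation}
Then $\mathrm{P2}(\mu^+,\mu,\kappa+1)$ holds.
\end{theorem}

The idea is already visible for $\kappa=\mu=\omega$. Let $S$ be a family of $\aleph_1$ subsets of $\omega$. Choose a countable $F\subseteq S$ that realizes every trace of a member of $S$ on a finite set, and $X\in S$ outside the countable Boolean algebra generated by $F$. Then for any finitely many members of $F$ there are a point in $X$ and a point outside $X$ that they do not distinguish. So we can alternate: pick $a_n\in X$ and $b_n\notin X$ that $X_0,\dots,X_{n-1}$ do not distinguish, then pick $X_n\in F$ that agrees with $X$ on all points chosen so far. The set $X_n$ contains the past $a_j$ and omits the past $b_j$ (those with $j\le n$); about a future pair we know only that $X_n$ contains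 both $a_j$ and $b_j$ or neither. Suppose these undetermined decisions can be made uniform. If the answer is always ``neither'', then $a_j\in X_n\Leftrightarrow j\le n$, and the points $a_{k+1}$ form a half-graph with the sets $X_k$; if it is always ``both'', then $b_j\in X_n\Leftrightarrow n<j$, and the points $b_{k+1}$ do. Ramsey's theorem makes the decisions uniform. It does more than needed: the indices of the points and those of the sets may come from different sets $I$ and $M$, and this is what $H(\kappa)$ provides. The next lemma carries out the construction in general, without using $H(\kappa)$.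

\begin{lemma}\label{lem:zigzag}
Let $\kappa$ be infinite and regular, let $\mu$ be infinite and satisfy \eqref{eq:hyp}, and let $S$ be a family of $\mu^+$ subsets of a set $A$ with $|A|=\mu$. Then there are $X\in S$, $p\in X$, $q\in A\setminus X$ and, for $n<\kappa$, points $a_n\in X$, $b_n\in A\setminus X$ and sets $X_n\in S$ such that for all $n,j<\kappa$:
\begin{enumerate}
\item[(i)] $p\in X_n$ and $q\notin X_n$;
\item[(ii)] if $j\le n$, then $a_j\in X_n$ and $b_j\notin X_n$;
\item[(iii)] if $j>n$, then $a_j\in X_n\Leftrightarrow b_j\in X_n$.
\end{enumerate}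
\end{lemma}

\begin{proof}
For each $B\subseteq A$ with $|B|<\kappa$ and each set $Y$ of the form $X'\cap B$ with $X'\in S$, choose one $X'\in S$ with $X'\cap B=Y$. Let $F\subseteq S$ be the set of all chosen sets. There are at most $\sum_{\theta<\kappa}\mu^\theta\le\kappa\cdot\mu=\mu$ sets $B$, and for each of them at most $2^{|B|}\le\mu$ traces $Y$. So $|F|\le\mu$.

For $G\subseteq F$ with $|G|<\kappa$, let $a\sim_G b$ mean that $a\in Y\Leftrightarrow b\in Y$ for all $Y\in G$. There are at most $2^{|G|}$ equivalence classes, so at most $2^{2^{|G|}}\le\mu$ unions of classes. There are at most $\sum_{\theta<\kappa}\mu^\theta\le\mu$ sets $G$. Since $|S|=\mu^+$, some $X\in S$ is, for no such $G$, a union of $\sim_G$-classes. With $G=\emptyset$ this says that $X\ne\emptyset$ and $X\ne A$; fix $p\in X$ and $q\in A\setminus X$.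

Proceed by recursion on $n<\kappa$. Given $X_j\in F$ for $j<n$, let $G=\{X_j:j<n\}$. As $X$ is not a union of $\sim_G$-classes, there are $a_n\in X$ and $b_n\in A\setminus X$ with $a_n\sim_G b_n$. Then let $X_n$ be a member of $F$ with $X_n\cap B=X\cap B$ for $B=\{p,q\}\cup\{a_j,b_j:j\le n\}$; it exists because $|B|<\kappa$ and $X\in S$. Properties (i) and (ii) hold because $X_n$ agrees with $X$ on $B$, and (iii) holds because $a_j$ and $b_j$ are not separated by any $X_n$ with $n<j$.
\end{proof}

In the situation of Lemma~\ref{lem:zigzag}, define $c:[\kappa]^2\to2$ by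
\begin{equation}\label{eq:c}
c(n,j)=1\iff a_j\in X_n\qquad(n<j<\kappa).
\end{equation}
By (iii), $c(n,j)=1$ is also equivalent to $b_j\in X_n$.

\begin{lemma}\label{lem:extract}
In this situation, let $(m_k)_{k<\alpha},(i_k)_{k<\alpha}$ be interlaced sequences of length $\alpha\le\kappa$ with $m_k<i_k$ for all $k$, and suppose $c(m_l,i_k)=\delta$ for all $l\le k<\alpha$. Then $S$ contains a $(1-\delta)$-half-graph of length $\alpha+1$.
\end{lemma}

\begin{proof}
If $k<l$, then $i_k<m_l$, so $a_{i_k}\in X_{m_l}$ and $b_{i_k}\notin X_{m_l}$ by (ii). If $l\le k$, then $m_l<i_k$, and $c(m_l,i_k)=\delta$ tells us whether $X_{m_l}$ contains both or neither of $a_{i_k},b_{i_k}$.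

Let $\delta=0$. Then $a_{i_k}\in X_{m_l}\Leftrightarrow k<l$ for all $k,l<\alpha$. At the index $\alpha$ add the point $q$ and the set $X$. All $a_{i_k}$ are in $X$, while $q$ is in no $X_{m_l}$ and not in $X$. So this is a $1$-half-graph of length $\alpha+1$.

Let $\delta=1$. Then $b_{i_k}\in X_{m_l}\Leftrightarrow l\le k$ for all $k,l<\alpha$. At the index $\alpha$ add the point $p$ and the set $X$. No $b_{i_k}$ is in $X$, while $p$ is in every $X_{m_l}$ and in $X$. So this is a $0$-half-graph of length $\alpha+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]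
Let $S$ be any family of $\mu^+$ subsets of a set of cardinality $\mu$. Apply Lemma~\ref{lem:zigzag} to $S$ and let $c$ be as in \eqref{eq:c}. By $H(\kappa)$, $c$ has a homogeneous pair. Lemma~\ref{lem:interlaced}(b) turns it into interlaced sequences of length $\kappa$ to which Lemma~\ref{lem:extract} applies, with $\alpha=\kappa$.
\end{proof}

If $H(\kappa)$ fails, shorter half-graphs are still available. Here $2\cdot\alpha$ denotes the order type of $\alpha$ consecutive copies of $2$.

\begin{proposition}\label{prop:short}
Let $\kappa$ be infinite and regular, and let $\mu$ be infinite and satisfy \eqref{eq:hyp}. If $\kappa\to(2\cdot\alpha)^2_2$, then $\mathrm{P2}(\mu^+,\mu,\alpha)$ holds.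
\end{proposition}

\begin{proof}
Given a family of $\mu^+$ subsets of a set of cardinality $\mu$, apply Lemma~\ref{lem:zigzag} and let $c$ be as in \eqref{eq:c}. Let a homogeneous set for $c$ of order type $2\cdot\alpha$ be enumerated increasingly as $m_0<i_0<m_1<i_1<\cdots$ ($\alpha$ consecutive pairs). The sequences $(m_k)_{k<\alpha},(i_k)_{k<\alpha}$ satisfy the hypotheses of Lemma~\ref{lem:extract}; shorten the resulting half-graph to length $\alpha$.
\end{proof}

\section{Proof of the main theorem and its consequences}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]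
Assume GCH, let $\mu$ be infinite and $\kappa=\mathrm{cf}\,\mu$. We need two facts of cardinal arithmetic. First, $\mu^\theta\le\mu$ for $\theta<\kappa$. This is clear for finite $\theta$. For infinite $\theta$, every function from $\theta$ to $\mu$ is bounded by some $\beta<\mu$, and for each of the $\mu$ many bounds $\beta$ the number of such functions is at most $2^{\max(|\beta|,\theta)}=\max(|\beta|,\theta)^+\le\mu$. Second, $\mu<\mu^\kappa\le2^\mu=\mu^+$ by K\"onig's theorem, so $\mu^\kappa=\mu^+$. From the first fact, $\sum_{i<\kappa}\mu^{|i|}=\mu$.

If $H(\kappa)$ fails, Theorem~\ref{thm:A} with $\lambda=\mu^+=\mu^\kappa$ and $\mu_0=\mu$ shows that $\mathrm{P2}(\mu^+,\mu,\kappa)$ fails. By monotonicity $\mathrm{P2}(\mu^+,\mu,\kappa+1)$ fails as well.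

Suppose $H(\kappa)$ holds. Under GCH, $\theta^+=2^\theta$ for every infinite cardinal $\theta$, so $\kappa$ is not a successor cardinal, by Proposition~\ref{prop:H}(ii). Hence $\kappa$ is $\omega$ or an uncountable regular limit cardinal, and under GCH the latter is strongly inaccessible. In both cases $2^{2^\theta}<\kappa\le\mu$ for $\theta<\kappa$. So \eqref{eq:hyp} holds, and Theorem~\ref{thm:B} gives $\mathrm{P2}(\mu^+,\mu,\kappa+1)$, hence also $\mathrm{P2}(\mu^+,\mu,\kappa)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) The positive part follows from Theorem~\ref{thm:main} and Proposition~\ref{prop:H}(i). As $\mu^\kappa=\mu^+$ and $\sum_{i<\kappa}\mu^{|i|}=\mu$, the failure for $\kappa+2$ is Proposition~\ref{prop:branches}, and also a case of the second quoted result.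

(2) If $\kappa=\theta^+$, then $\kappa=2^\theta$ by GCH. Apply Proposition~\ref{prop:H}(ii) and Theorem~\ref{thm:main}.

(3) Under GCH an uncountable regular cardinal that is not a successor is strongly inaccessible. So here $\kappa$ is $\omega$ or a successor, and (1) and (2) apply.

(4) By Jensen \cite{J}, if $V=L$ then for every uncountable regular $\kappa$ that is not weakly compact there is a $\kappa$-Suslin tree. Apply Proposition~\ref{prop:H}(i), (iii) and Theorem~\ref{thm:main}.

(5) For $\alpha\ge\omega_1$ use (2) and monotonicity. Let $\alpha<\omega_1$. Then $2\cdot\alpha<\omega_1$, so $\omega_1\to(2\cdot\alpha)^2_2$ by the theorem of Baumgartner and Hajnal \cite{BH}, which says that $\omega_1\to(\gamma)^2_2$ for all $\gamma<\omega_1$. Since $\mu$ is singular of cofinality $\omega_1$, we have $\mu^{\aleph_0}=\mu$ and $2^{2^{\aleph_0}}=\aleph_2<\mu$, so \eqref{eq:hyp} holds with $\kappa=\omega_1$. Proposition~\ref{prop:short} gives $\mathrm{P2}(\mu^+,\mu,\alpha)$.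
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Baumgartner and Hajnal,
\emph{A proof (involving Martin's axiom) of a partition relation},
Fund. Math. \textbf{78} (1973).

\bibitem{J}
Jensen,
\emph{The fine structure of the constructible hierarchy},
Ann. Math. Logic \textbf{4} (1972).

\bibitem{S}
\emph{A Combinatorial Problem; Stability and Order for Models and Theories in Infinitary Languages},
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=pjm%2F1102968432&isResultClick=True}

\end{thebibliography}

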